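# Lindelöf and $\omega_1$-closed subspaces of $2^{\omega_1}$: a gap that decides nothing

## 1. All or nothing: a first guess and small cases

Let $X=2^{\omega_1}$ be the Cantor cube. A Lindelöf subspace of $X$ contains the limit of every convergent $\omega_1$-sequence of its points (Lemma 1.3). Suppose that, for subspaces of size $\omega_1$, the converse fails badly: stationarily many of them are closed under limits of $\omega_1$-sequences and yet not Lindelöf. How many Lindelöf subspaces of size $\omega_1$ can be left? The answer one would first guess is: only nonstationarily many. If closure under limits is not enough, some obstruction of size $\omega_1$ should be responsible, and every larger subspace should inherit it. We shall see that, modulo large cardinals, ZFC neither proves nor refutes this guess.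

**Definition 1.1.** $[X]^{\omega_1}$ is the family of subsets of $X$ of cardinality $\omega_1$, regarded as subspaces. $L=[X]^{\omega_1}_L$ is the family of its Lindelöf members, and $[X]^{\omega_1}_N$ the family of its normal members. $O=[X]^{\omega_1}_O$ is the family of those $Y\in[X]^{\omega_1}$ such that whenever a sequence $(y_\xi)_{\xi<\omega_1}$ in $Y$ converges in $X$ to $x$, then $x\in Y$.

**Definition 1.2.** $\mathcal C\subseteq[X]^{\omega_1}$ is *club* if every $Z\in[X]^{\omega_1}$ is contained in a member of $\mathcal C$ (cofinality), and unions of $\subseteq$-increasing chains of length $\le\omega_1$ of members of $\mathcal C$ are in $\mathcal C$. A family is *stationary* if it meets every club. We write $A\equiv B$ if $\mathcal C\cap A=\mathcal C\cap B$ for some club $\mathcal C$; $A\le B$ if $A\setminus B$ is nonstationary; $A<B$ if $A\le B$ and $A\not\equiv B$. The classes of $\emptyset$ and $[X]^{\omega_1}$ are $0$ and $1$. So $0\equiv A$ says that $A$ is nonstationary, and $0<A$ that $A$ is stationary.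

For example, for $Z\in[X]^{\omega_1}$ the family $\{Y\in[X]^{\omega_1}:Y\supseteq Z\}$ is club. So $A\equiv0$ as soon as no member of $A$ contains $Z$.

The problem comes from "On families of Lindelöf and related subspaces of $2^{\omega_1}$". The facts given with it are:

* (a) in ZFC, $0\le L\equiv[X]^{\omega_1}_N\le O<1$;
* (b) it is consistent that $0\equiv L\equiv[X]^{\omega_1}_N\equiv O<1$;
* (c) from an inaccessible cardinal, it is consistent that $0<L\equiv[X]^{\omega_1}_N\equiv O<1$;
* (d) from a Mahlo cardinal, it is consistent that $0\le L\equiv[X]^{\omega_1}_N<O<1$.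

Fact (d) does not say which of $0<L$ and $0\equiv L$ holds. The problem is whether ZFC together with $L<O$ proves $0<L$, or proves $0\equiv L$, or proves neither. The guess above is "$L<O$ implies $0\equiv L$".

**Notation.** $\mathrm{Fn}(A,2)$ is the set of finite partial functions $A\to2$. For $u\in\mathrm{Fn}(\omega_1,2)$ let $[u]=\{x\in X:u\subseteq x\}$; these are the basic open sets. A set $U\subseteq\mathrm{Fn}(\omega_1,2)$ *covers* $Y$ if $Y\subseteq\bigcup_{u\in U}[u]$. For $t\in2^\alpha$, $\alpha<\omega_1$, $t^\frown0\in X$ is the extension of $t$ by zeros.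

**Lemma 1.3.** (i) $L\subseteq O$. (ii) $L$ and $O$ are closed under unions of increasing $\omega$-chains. (iii) Each of $L$, $O$ is stationary iff it is cofinal in $[X]^{\omega_1}$.

*Proof.* (i) Let $y_\xi\to x$ be a convergent $\omega_1$-sequence. Each coordinate stabilizes, so for $\alpha<\omega_1$ the countably many coordinates below $\alpha$ have all stabilized from some countable stage on:
$$y_\xi{\restriction}\alpha=x{\restriction}\alpha\quad\text{for all large }\xi<\omega_1.\tag{1}$$
Let $Y\in L$, $y_\xi\in Y$, and suppose $x\notin Y$. Then $\{u:u\not\subseteq x\}$ covers $Y$, since each $y\in Y$ differs from $x$ somewhere. A countable subcover lies in $\mathrm{Fn}(\alpha,2)$ for some $\alpha<\omega_1$. For large $\xi$, (1) shows that any $u\in\mathrm{Fn}(\alpha,2)$ with $u\subseteq y_\xi$ satisfies $u\subseteq x$, so $y_\xi$ is not covered, a contradiction.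

(ii) A countable union of Lindelöf spaces is Lindelöf. Let $Y=\bigcup_nY_n$ with $Y_n\in O$, and let $(y_\xi)$ in $Y$ converge to $x$. Uncountably many $y_\xi$ lie in one $Y_n$; this subsequence converges to $x$, so $x\in Y_n$.

(iii) A stationary family meets $\{Y:Y\supseteq Z\}$ for each $Z$, so it is cofinal. If $L$ (or $O$) is cofinal and $\mathcal C$ is club, build an increasing $\omega$-chain whose members are alternately in $L$ (or $O$) and in $\mathcal C$. By (ii) its union is in both. $\square$

Since $L\subseteq O$, we have $L<O$ iff $O\setminus L$ is stationary.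

**Example 1.4 (single sets).** The set of points of finite support is in $L$: for each $n$ the points with at most $n$ ones form a compact set. The set of the indicator functions $1_\alpha$ of $\alpha<\omega_1$ is not in $O$, because $1_\alpha\to1_{\omega_1}$.

Now fix distinct $r_\xi\in2^\omega$ ($\xi<\omega_1$), and let $d_\xi{\restriction}\omega=r_\xi$, $d_\xi(\omega+\xi)=1$, with all other coordinates $0$. Put $D=\{d_\xi:\xi<\omega_1\}$. By (1), a convergent $\omega_1$-sequence in $D$ eventually has constant restriction to $\omega$, so it is eventually constant; hence $D\in O$. Each $d_\xi$ is the only point of $D$ in $[\{(\omega+\xi,1)\}]$, so $D$ is an uncountable discrete space and $D\notin L$. But let $D^+$ be the set of $y$ with $y{\restriction}\omega\in\{r_\xi:\xi<\omega_1\}$ and at most one $1$ on $[\omega,\omega_1)$. It is homeomorphic to the product of a second countable space and a compact space, so it is Lindelöf; it has size $\omega_1$ and contains $D$. So in ZFC the families $L$ and $O$ differ, but an obstruction present in $Y$ need not survive in larger sets.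 The heuristic behind the guess is already shaky.

**Example 1.5 (CH).** Every $x\in X$ is the limit of $((x{\restriction}\alpha)^\frown0)_{\alpha<\omega_1}$. Under CH the set $Z=\{t^\frown0:t\in2^{<\omega_1}\}$ has size $\omega_1$, and a member of $O$ containing $Z$ would be all of $X$, which is too big. So $O\equiv0$, hence $L\equiv O\equiv0$, and the guess holds vacuously. Any model of $L<O$ must violate CH.

**Lemma 1.6 (filtrations).** Let $X=\bigcup_{\omega_1\le\xi<\omega_2}F_\xi$ be a $\subseteq$-increasing union with $|F_\xi|=\omega_1$. For every club $\mathcal C\subseteq[X]^{\omega_1}$ there is a club $E\subseteq\omega_2$ of limit ordinals such that $F_{<\delta}=\bigcup_{\omega_1\le\xi<\delta}F_\xi\in\mathcal C$ for all $\delta\in E$.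

*Proof.* Build an increasing sequence $\langle Z_\xi:\omega_1\le\xi<\omega_2\rangle$ in $\mathcal C$ with $Z_{\xi+1}\supseteq Z_\xi\cup F_\xi$, taking unions at limits $\xi>\omega_1$. The unions are in $\mathcal C$: use a cofinal subchain of length $\mathrm{cf}\,\xi\le\omega_1$. As $\omega_2$ is regular, there is $k(\xi)<\omega_2$ with $Z_\xi\subseteq F_{k(\xi)}$. Let $E$ be the club of limits $\delta>\omega_1$ closed under $k$. For $\delta\in E$, $Z_\delta=\bigcup_{\xi<\delta}Z_\xi$ is contained in $F_{<\delta}$ by closure under $k$, and contains it because $F_\xi\subseteq Z_{\xi+1}$. $\square$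

**Lemma 1.7 (the case $2^{\omega_1}=\omega_2$).** Let $X=\{x_\nu:\nu<\omega_2\}$ injectively and $X_\delta=\{x_\nu:\nu<\delta\}$.

(i) $A\subseteq[X]^{\omega_1}$ is stationary iff $\{\delta\in[\omega_1,\omega_2):X_\delta\in A\}$ is stationary in $\omega_2$.

(ii) If $L$ is stationary, there is a club of $\delta<\omega_2$ such that $X_\delta\in L$ for all its members $\delta$ of cofinality $\omega$.

*Proof.* (i) If $E\subseteq\omega_2\setminus\omega_1$ is club, then $\{X_\delta:\delta\in E\}$ is club in $[X]^{\omega_1}$, which gives one direction. The other is Lemma 1.6 with $F_\xi=X_\xi$, because $F_{<\delta}=X_\delta$ for limit $\delta$.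

(ii) By Lemma 1.3, $L$ is cofinal, so there is $k:\omega_2\to\omega_2$ such that each $\nu$ has some $Y\in L$ with $X_\nu\subseteq Y\subseteq X_{k(\nu)}$. Let $\delta>\omega_1$ be a limit closed under $k$ with $\mathrm{cf}\,\delta=\omega$. Choose $\nu_n\to\delta$ with $\nu_{n+1}\ge k(\nu_n)$, and $Y_n\in L$ with $X_{\nu_n}\subseteq Y_n\subseteq X_{k(\nu_n)}\subseteq X_{\nu_{n+1}}$. Then $X_\delta=\bigcup_nY_n\in L$. $\square$

So if $2^{\omega_1}=\omega_2$ and the guess fails, it fails in one way only: almost all $X_\delta$ with $\mathrm{cf}\,\delta=\omega$ are Lindelöf, while stationarily many $X_\delta$ with $\mathrm{cf}\,\delta=\omega_1$ are in $O\setminus L$. This is the pattern we shall produce in Theorem B.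

**Theorem A.** If ZFC + "there is an inaccessible cardinal" is consistent, so is ZFC + $0\equiv L<O$.

**Theorem B.** If ZFC + "there is a Mahlo cardinal" is consistent, so is ZFC + $0<L<O$ (together with $2^{\omega_1}=\omega_2$).

So, modulo these consistency assumptions, ZFC + $L<O$ proves neither $0<L$ nor $0\equiv L$. A complement, not needed for this answer, concerns the large cardinals; $\mathbf L$ is Gödel's constructible universe.

**Theorem C.** (1) If $0<O$, then $\omega_2$ is inaccessible in $\mathbf L$. (2) If $2^{\omega_1}=\omega_2$ and $0<L<O$, then $\omega_2$ is Mahlo in $\mathbf L$. Hence "$0\equiv L<O$" is equiconsistent with an inaccessible, and "$0<L<O$ and $2^{\omega_1}=\omega_2$" is equiconsistent with a Mahlo.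

(Whether $2^{\omega_1}=\omega_2$ can be dropped in (2) is not settled here.)

**Conventions on forcing.** Generic filters may be taken over countable transitive models, and "model" means transitive model of ZFC. FS means finite support. A poset is $\sigma$-closed if descending $\omega$-sequences have lower bounds. We use these textbook facts.

* Product lemma: for $P,R\in W$, $g\times h$ is $P\times R$-generic over $W$ iff $g$ is $P$-generic over $W$ and $h$ is $R$-generic over $W[g]$.
* An order-preserving map $\pi:P\to R$ with $\pi(1)=1$ is a *projection* if whenever $r\le\pi(p)$ there is $p'\le p$ with $\pi(p')\le r$ (example: $P\times R\to P$). If $G$ is $R$-generic over $W$ and $h$ is generic over $W[G]$ for the quotient $P/G=\{p:\pi(p)\in G\}$, then $h$ is $P$-generic over $W$ and $\pi[h]$ generates $G$.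
* If $P\times R$ is ccc, then $R$ is ccc after forcing with $P$. If $\kappa$ is regular uncountable, $P$ is $\kappa$-cc and forces $\dot R$ to be ccc, then $P*\dot R$ is $\kappa$-cc; $\kappa$-cc forcing keeps $\kappa$ regular and preserves stationary subsets of $\kappa$.
* $\mathrm{Fn}(A,2)$ is ccc in every model.

## 2. Lindelöfness and limits through initial segments

Our sets $Y$ will have the form $X\cap W$ for inner models $W$. This section says what membership in $L$ and $O$ means for them.

**Lemma 2.1.** $Y\subseteq X$ is Lindelöf iff for every $U\subseteq\mathrm{Fn}(\omega_1,2)$ covering $Y$ there is $\alpha<\omega_1$ such that $U\cap\mathrm{Fn}(\alpha,2)$ covers $Y$. Hence, if $Y\in W_1\subseteq W_2$ are models with the same $\omega_1$ and $Y$ is Lindelöf in $W_2$, then $Y$ is Lindelöf in $W_1$.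

*Proof.* It suffices to consider covers by basic open sets. A countable subset of $\mathrm{Fn}(\omega_1,2)$ lies in some $\mathrm{Fn}(\alpha,2)$, and each $\mathrm{Fn}(\alpha,2)$ is countable. For the second part, given $U\in W_1$ take $\alpha$ from $W_2$; that $U\cap\mathrm{Fn}(\alpha,2)$ covers $Y$ is absolute. $\square$

**Lemma 2.2.** Let $W$ be an inner model with the same $\omega_1$, and $Y=X\cap W$.

(i) If $|Y|=\omega_1$ and every $x\in X$ with $x{\restriction}\alpha\in W$ for all $\alpha<\omega_1$ is in $W$, then $Y\in O$.

(ii) If $Y$ is Lindelöf in a model with the same $\omega_1$ that contains $x\in X$, and $x{\restriction}\alpha\in W$ for all $\alpha<\omega_1$, then $x\in W$.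

*Proof.* (i) If $y_\xi\in Y$ and $y_\xi\to x$, then by (1) each $x{\restriction}\alpha$ equals some $y_\xi{\restriction}\alpha\in W$. So $x\in W$. (ii) If $x\notin W$, then $U=\{u:u\not\subseteq x\}$ covers $Y$. But $(x{\restriction}\alpha)^\frown0\in Y$ is not covered by $U\cap\mathrm{Fn}(\alpha,2)$, for any $\alpha<\omega_1$. $\square$

For $y\in X$ and $\xi<\omega_1$ let $y^{(\xi)}\in2^\omega$ be the $\xi$-th block, $y^{(\xi)}(n)=y(\omega\xi+n)$. So $y{\restriction}\omega\beta$ consists of the blocks $y^{(\xi)}$, $\xi<\beta$.

**Lemma 2.3.** Let $F\subseteq X$ be closed and $Y\cap F=\emptyset$. If for every $\beta<\omega_1$ there are $y\in Y$ and $x\in F$ with $y{\restriction}\omega\beta=x{\restriction}\omega\beta$, then $Y$ is not Lindelöf.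

*Proof.* $U=\{u:[u]\cap F=\emptyset\}$ covers $Y$, as $F$ is closed. If $u\in\mathrm{Fn}(\omega\beta,2)$ and $y\in[u]$, then $x\in[u]$, so $u\notin U$. Thus $U\cap\mathrm{Fn}(\omega\beta,2)$ misses $y$. Each $\alpha<\omega_1$ is at most $\omega\beta$ for some $\beta$, so Lemma 2.1 applies. $\square$

## 3. Generic closed sets, with and without promises

We want to force a closed set $F$ as in Lemma 2.3 for a given $Y=X\cap V_0$. Fix $z\in2^\omega$ outside $V_0$.

**A first attempt.** Force with finite partial functions $f:\omega_1\to2^{<\omega}\setminus\{\emptyset\}$ such that $f(\xi)\not\subseteq z$ for all $\xi\in\operatorname{dom}f$, over some $V_1\supseteq V_0$ containing $z$. Let $r$ be the generic function and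
$$F=\{x\in X:r(\xi)\not\subseteq x^{(\xi)}\text{ for all }\xi\in\operatorname{dom}r\}.$$
$F$ is closed and contains the point all of whose blocks are $z$. It misses $X\cap V_0$: given $y\in V_0$ and $f$, take $\xi\notin\operatorname{dom}f$ and $n\ge1$ with $y^{(\xi)}{\restriction}n\not\subseteq z$, and add $f(\xi)=y^{(\xi)}{\restriction}n$. But in this argument $\xi$ can be taken below $\omega$. So every $y\in X\cap V_0$ has some $\xi<\omega$ with $r(\xi)\subseteq y^{(\xi)}$. Hence $U=\{u:[u]\cap F=\emptyset\}$ has the property that already $U\cap\mathrm{Fn}(\omega\cdot\omega,2)$ covers $X\cap V_0$. The cover has a countable subcover, and nothing is destroyed.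

The remedy is to promise, for every $\beta<\omega_1$, that some point of $Y$ escapes $r$ below $\beta$, up to finitely many blocks.

**Definition 3.1 (the destroying poset).** Let $w=\langle w_\beta:\beta<\omega_1\rangle$ with $w_\beta:\beta\to2^\omega$, and $z\in2^\omega$. $Q(w,z)$ is the set of pairs $(f,a)$ such that

* $f$ is a finite partial function $\omega_1\to2^{<\omega}\setminus\{\emptyset\}$, and $f(\xi)\not\subseteq z$ for $\xi\in\operatorname{dom}f$;
* $a$ is a finite function, $\operatorname{dom}a\subseteq\omega_1$, $a(\beta)\in[\beta]^{<\omega}$;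
* $f(\xi)\not\subseteq w_\beta(\xi)$ whenever $\beta\in\operatorname{dom}a$ and $\xi\in(\operatorname{dom}f\cap\beta)\setminus a(\beta)$;

ordered by coordinatewise reverse inclusion.

For example, if $z$ and all values of all $w_\beta$ are the zero sequence, then $(\{(5,\langle0,1\rangle)\},\{(7,\emptyset)\})$ is a condition. It promises that later values $f(\xi)$ with $\xi<7$ are not initial segments of $w_7(\xi)$.

A *finite modification of $w_\beta$* is a point $y\in X$ such that $y^{(\xi)}=w_\beta(\xi)$ for all but finitely many $\xi<\beta$, $y^{(\xi)}$ is eventually $0$ for the other $\xi<\beta$, and $y^{(\xi)}=0$ for $\xi\ge\beta$.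

**Lemma 3.2.** Let $V_0\subseteq V_1$ be models, $w,z\in V_1$, $z\notin V_0$, and let $g$ be $Q(w,z)$-generic over $V_1$, where $V_0,V_1,V_1[g]$ have the same $\omega_1$. If $Y\in V_1[g]$, $Y\subseteq X\cap V_0$, and $Y$ contains all finite modifications of all $w_\beta$, then $Y$ is not Lindelöf in $V_1[g]$.

*Proof.* Let $r=\bigcup\{f:(f,a)\in g\}$ and $a^*=\bigcup\{a:(f,a)\in g\}$, both functions.

*For $y\in X\cap V_0$ there is $\xi\in\operatorname{dom}r$ with $r(\xi)\subseteq y^{(\xi)}$.* Given $(f,a)$, take $\xi$ above $\operatorname{dom}f\cup\operatorname{dom}a$. As $y^{(\xi)}\ne z$, some $n\ge1$ has $y^{(\xi)}{\restriction}n\not\subseteq z$. No $\beta\in\operatorname{dom}a$ exceeds $\xi$, so $(f\cup\{(\xi,y^{(\xi)}{\restriction}n)\},a)$ is a condition. Use genericity.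

*$\operatorname{dom}a^*=\omega_1$.* Given $(f,a)$ and $\beta\notin\operatorname{dom}a$, the pair $(f,a\cup\{(\beta,\operatorname{dom}f\cap\beta)\})$ is a condition, since the requirement at $\beta$ is vacuous.

Let $F=\{x\in X:r(\xi)\not\subseteq x^{(\xi)}\text{ for all }\xi\in\operatorname{dom}r\}$. It is closed, and $F\cap Y=\emptyset$ by the first point. Let $\beta<\omega_1$. Define $y$ by $y^{(\xi)}=w_\beta(\xi)$ for $\xi\in\beta\setminus a^*(\beta)$; for the finitely many $\xi\in a^*(\beta)$ let $y^{(\xi)}$ be an eventually $0$ sequence not extending $r(\xi)$ if $r(\xi)$ is defined (possible as $r(\xi)\ne\emptyset$); and $y^{(\xi)}=0$ for $\xi\ge\beta$. Then $y\in Y$. Let $x$ arise from $y$ by changing $y^{(\xi)}$ to $z$ for all $\xi\ge\beta$. We check $x\in F$. For $\xi\in\operatorname{dom}r$, $\xi\ge\beta$, we have $r(\xi)\not\subseteq z$. For $\xi\in a^*(\beta)$ it holds by choice. For $\xi\in(\operatorname{dom}r\cap\beta)\setminus a^*(\beta)$, one condition $(f,a)\in g$ has $\xi\in\operatorname{dom}f$ and $\beta\in\operatorname{dom}a$, so $r(\xi)=f(\xi)\not\subseteq w_\beta(\xi)$.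 As $x{\restriction}\omega\beta=y{\restriction}\omega\beta$, Lemma 2.3 applies. $\square$

**Example 3.3 (promises can ruin the chain condition).** Let $z$ be constantly $0$ and let every $w_\beta(\xi)$ be the constant $1$ sequence. The conditions $(\{(\beta,\langle1\rangle)\},\{(\beta,\emptyset)\})$, $\beta<\omega_1$, are pairwise incompatible: for $\beta<\gamma$, a common extension would have $\langle1\rangle=f(\beta)\not\subseteq w_\gamma(\beta)$, which is false. So $Q(w,z)$ is not ccc.

The sequences $w_\beta$ must therefore be chosen with care; they will be Cohen generic. They must also lie in $Y$ up to finite modification, while $z$ must not.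

## 4. Promises about Cohen functions: chain condition and preservation

For a set $A$ of ordinals let $\mathbb C_A=\mathrm{Fn}(A\times\omega\times\omega,2)$. Its generic gives functions $c_\alpha:\omega\to2^\omega$ ($\alpha\in A$), where $c_\alpha(k)(l)$ is the value at $(\alpha,k,l)$. Write an ordinal as $\alpha=\omega_1\nu+\beta$ with $\beta<\omega_1$, and put $e(\alpha)=\beta$; for instance $e(\omega_1\cdot3+7)=7$. Fix in the ground model $V$ injections $t_\beta:\beta\to\omega$ ($\beta<\omega_1$). Then $c_\alpha\circ t_\beta:\beta\to2^\omega$, and different $\xi<\beta$ use different rows of $c_\alpha$.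

The next lemma says that if the promises have the form $c_\alpha\circ t_\beta$ for essentially distinct $\alpha$, then many destroying posets together are ccc and do no harm to Lindelöf sets over which the $c_\alpha$ are generic. Posets may be repeated (the map $\pi$).

**Lemma 4.1.** Let $N'$ be a model containing $\langle t_\beta:\beta<\omega_1\rangle$ with the same $\omega_1$ as $V$, $A\in N'$ a set of ordinals, $\mathbb C=\mathbb C_A$. In $N'$ let $I,J$ be sets, $\pi:J\to I$, and for $i\in I$, $\beta<\omega_1$ let $\dot w^i_\beta,\dot z^i,\dot\alpha^i_\beta$ be $\mathbb C$-names for a function $\beta\to2^\omega$, an element of $2^\omega$, and an ordinal. Suppose $p^*\in\mathbb C$ forces: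

* for every $i$, for all but countably many $\beta$: $\dot\alpha^i_\beta\in A$, $e(\dot\alpha^i_\beta)=\beta$ and $\dot w^i_\beta=c_{\dot\alpha^i_\beta}\circ t_\beta$;
* for $i\ne i'$: $\dot\alpha^i_\beta\ne\dot\alpha^{i'}_\beta$ for all but countably many $\beta$.

Let $\dot{\mathcal Q}_J$ name the FS product $\prod_{j\in J}Q(\dot w^{\pi(j)},\dot z^{\pi(j)})$. Then:

(1) $p^*\Vdash\dot{\mathcal Q}_J$ is ccc.

(2) If $Y\in N'$, $Y\subseteq2^{\omega_1}$, is Lindelöf in $N'$, then it is Lindelöf in $N'[\mathbf c'][g]$ whenever $\mathbf c'*g$ is generic for $\mathbb C*\dot{\mathcal Q}_J$ with $p^*\in\mathbf c'$.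

*Proof.* Work in $N'$.

**Step 0: a dense set of finite conditions, and traces.** This step replaces names by finite objects. Since $\mathbb C$ is ccc, there are $\gamma_i,\gamma_{i,i'}<\omega_1$ such that $p^*$ forces the exceptional sets to be bounded by $\gamma_i$ and $\gamma_{i,i'}$ respectively. Let $\mathbb A$ be the set of $(p,\rho)$ with $p\le p^*$, $\rho$ a finite function with $\operatorname{dom}\rho\subseteq J$, each $\rho(j)=(f_j,a_j)$ a finite object, and $p\Vdash\rho\in\dot{\mathcal Q}_J$; order $\mathbb A$ coordinatewise by reverse inclusion. Deciding the finite second coordinate shows that $\mathbb A$ is dense in $\mathbb C*\dot{\mathcal Q}_J$ below $p^*$.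

Let $N_0\prec H(\theta)$ be countable, containing all parameters (including the functions $i\mapsto\gamma_i$ and $(i,i')\mapsto\gamma_{i,i'}$), and $\nu=N_0\cap\omega_1$. For $p\in\mathbb C$ let $p^0$ be the restriction of $p$ to coordinates $(\alpha,k,l)$ with $\alpha\in N_0$. For $\rho$ let $\rho^0(j)=(f_j{\restriction}\nu,a_j{\restriction}\nu)$ for $j\in\operatorname{dom}\rho\cap N_0$. As finite subsets of $N_0$, $p^0$ and $\rho^0$ are in $N_0$. Moreover:

(†) *If $D\in N_0$ is dense open in $\mathbb C$, every $p$ is compatible with some $d\in D\cap N_0$, and then $(p\cup d)^0=p^0\cup d$.* Indeed, $N_0$ contains a maximal antichain that is a subset of $D$; it is countable, so it is a subset of $N_0$.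

**Claim R.** Every $(p,\rho)\in\mathbb A$ has an extension $(\bar p,\bar\rho)\in\mathbb A$ with $(\bar p^0,\bar\rho^0)\in\mathbb A\cap N_0$ such that every $(p',\rho')\in\mathbb A\cap N_0$ below $(\bar p^0,\bar\rho^0)$ is compatible with $(\bar p,\bar\rho)$.

**Step 1: make the trace a condition, and find the Cohen functions outside $N_0$.** Using (†) finitely often, extend $p$ so that for $j\in\operatorname{dom}\rho\cap N_0$ and $i=\pi(j)$, $p^0$ decides $\dot z^i{\restriction}\mathrm{lh}f_j(\xi)$ for $\xi\in\operatorname{dom}f_j\cap\nu$, and $\dot w^i_\beta(\xi){\restriction}\mathrm{lh}f_j(\xi)$ for $\beta\in\operatorname{dom}a_j\cap\nu$, $\xi\in\operatorname{dom}f_j\cap\beta$. The decided values are those forced by $p$, and $p\Vdash\rho\in\dot{\mathcal Q}_J$, so $p^0$ forces all requirements of $\rho^0$. Also $p^*\in N_0$, so $p^*\subseteq p^0$. Hence $(p^0,\rho^0)\in\mathbb A$, and this stays true when $p$ is extended further.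

Let $P$ be the finite set of pairs $(\pi(j),\beta)$ with $j\in\operatorname{dom}\rho\cap N_0$ and $\beta\in\operatorname{dom}a_j\setminus\nu$. Extend $p$ to decide $\dot\alpha^i_\beta=\alpha(i,\beta)$ for $(i,\beta)\in P$. As $i\in N_0$, we have $\beta\ge\nu>\gamma_i$, so $\alpha(i,\beta)\in A$, $e(\alpha(i,\beta))=\beta$ and $p\Vdash\dot w^i_\beta=c_{\alpha(i,\beta)}\circ t_\beta$. Hence $\alpha(i,\beta)\notin N_0$; otherwise $\beta=e(\alpha(i,\beta))\in N_0$. Different pairs in $P$ have different $\alpha(i,\beta)$: if the $\beta$'s differ, because of $e$; if the $\beta$'s agree and $i\ne i'$, because $\gamma_{i,i'}<\nu\le\beta$.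

**Step 2: answer in advance at the finitely many places already touched.** The danger is a later value $f'_j(\xi)$, $\xi<\nu$, meeting a promise about $w^i_\beta(\xi)$, $\beta\ge\nu$, of which $p$ already knows something. For $(i,\beta)\in P$ let $K(i,\beta)$ be the finite set of $k$ such that some $(\alpha(i,\beta),k,l)\in\operatorname{dom}p$, and
$$\Xi=\{\xi<\nu:t_\beta(\xi)\in K(i,\beta)\text{ for some }(i,\beta)\in P\},$$
finite because the $t_\beta$ are injective. Fix $n\ge1$ with $2^n>1+|\operatorname{dom}a_j|$ for all $j\in\operatorname{dom}\rho$.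

By (†), extend $p$ by conditions from $N_0$ so that $p^0$ decides $\dot z^i{\restriction}n$ and $\dot w^i_\beta(\xi){\restriction}n$ for $i=\pi(j)$, $j\in\operatorname{dom}\rho\cap N_0$, $\xi\in\Xi$, $\beta\in\operatorname{dom}a_j\cap\nu$, $\beta>\xi$. As $\alpha(i,\beta)\notin N_0$ for $(i,\beta)\in P$, this does not change the sets $K(i,\beta)$. Then extend $p$ on the coordinates $(\alpha(i,\beta),t_\beta(\xi),l)$, $l<n$, to decide $c_{\alpha(i,\beta)}(t_\beta(\xi)){\restriction}n$ for $(i,\beta)\in P$, $\xi\in\Xi$. Different pairs have different $\alpha(i,\beta)$, so the new $K(i,\beta)$ is contained in the old one together with $t_\beta[\Xi]$. As $t_\beta$ is injective, we still have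
$$\xi<\nu,\ (i,\beta)\in P,\ t_\beta(\xi)\in K(i,\beta)\ \Longrightarrow\ \xi\in\Xi.\tag{2}$$
For $j\in\operatorname{dom}\rho\cap N_0$ and $\xi\in\Xi\setminus\operatorname{dom}f_j$ add a value $f_j(\xi)\in2^n$ different from the decided $\dot z^{\pi(j)}{\restriction}n$ and from the decided $\dot w^{\pi(j)}_\beta(\xi){\restriction}n$ for all $\beta\in\operatorname{dom}a_j$, $\beta>\xi$. (For $\beta<\nu$ these are decided by $p^0$, for $\beta\ge\nu$ by $p$; at most $1+|\operatorname{dom}a_j|<2^n$ strings are excluded.) Call the result $(\bar p,\bar\rho)$. It is in $\mathbb A$; since the new values have $\xi<\nu$ and their requirements against $\dot z$ and against $\beta<\nu$ are decided by $\bar p^0$, also $(\bar p^0,\bar\rho^0)\in\mathbb A\cap N_0$. And $\Xi\subseteq\operatorname{dom}\bar f_j$ for $j\in\operatorname{dom}\bar\rho\cap N_0$.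

**Step 3: compatibility.** We prove the last part of Claim R. Let $(p',\rho')\in\mathbb A\cap N_0$ be below $(\bar p^0,\bar\rho^0)$. All coordinates of $p'$ have $\alpha\in N_0$, and there $\bar p$ is $\bar p^0\subseteq p'$; so $\bar p\cup p'$ is a function. Likewise the coordinatewise union $\bar\rho\cup\rho'$ consists of functions. We look for $p''\supseteq\bar p\cup p'$ forcing all requirements. Those about $\dot z$ are forced by $\bar p$ or by $p'$. Indices $j$ in only one of the two domains need nothing. Let $j\in\operatorname{dom}\bar\rho\cap\operatorname{dom}\rho'\subseteq N_0$, and consider $\xi<\beta$ in the domains of the united $f$ and $a$.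

* If both come from $\bar\rho(j)$, or both from $\rho'(j)$, the requirement is forced already.
* If $\xi\in\operatorname{dom}\bar f_j$ and $\beta\in\operatorname{dom}a'_j$, then $\xi<\beta<\nu$, so $\xi\in\operatorname{dom}f'_j$: forced already.
* Let $\xi\in\operatorname{dom}f'_j\setminus\operatorname{dom}\bar f_j$ and $\beta\in\operatorname{dom}\bar a_j$. If $\beta<\nu$, then $\beta\in\operatorname{dom}a'_j$: forced already. Let $\beta\ge\nu$ and $i=\pi(j)$, so $(i,\beta)\in P$. Here $\xi<\nu$, and $\xi\notin\Xi$ because $\Xi\subseteq\operatorname{dom}\bar f_j$. By (2), $\bar p$ has no coordinate $(\alpha(i,\beta),t_\beta(\xi),l)$; neither has $p'$, because $\alpha(i,\beta)\notin N_0$. This row is free, and we fill it with a piece of $\dot z^i$. For fixed $(i,\beta,\xi)$ let $m$ be the maximal length of the strings $f'_{j}(\xi)$ over all $j$ with $\pi(j)=i$ for which this case occurs. Since $p'\Vdash f'_{j}(\xi)\not\subseteq\dot z^i$ for all these $j$, any possible value $v\in2^m$ of $\dot z^i{\restriction}m$ below $p'$ satisfies $f'_{j}(\xi)\not\subseteq v$ for all of them.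 Let $p''$ give $c_{\alpha(i,\beta)}(t_\beta(\xi)){\restriction}m$ the value $v$. This forces $f'_j(\xi)\not\subseteq\dot w^i_\beta(\xi)$.

Different triples $(i,\beta,\xi)$ use different coordinates, so $p''$ is a condition, and $(p'',\bar\rho\cup\rho')\in\mathbb A$ is a common extension. Claim R is proved.

**Step 4: the chain condition.** Let $Z$ be a maximal antichain of $\mathbb A$, and choose $N_0\ni Z$. Given $(p,\rho)$, take $(\bar p,\bar\rho)$ from Claim R. By elementarity $(\bar p^0,\bar\rho^0)$ and some $\zeta\in Z\cap N_0$ have a common extension in $N_0$, which is compatible with $(\bar p,\bar\rho)$. So $Z\cap N_0$ is predense; hence $Z\subseteq N_0$ is countable, and $\mathbb C*\dot{\mathcal Q}_J$ is ccc below $p^*$. If some $p\le p^*$ forced $\{\dot q_\xi:\xi<\omega_1\}$ to be an antichain of $\dot{\mathcal Q}_J$, the $(p,\dot q_\xi)$ would be an uncountable antichain. So (1) holds.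

**Step 5: preservation.** Let $(p_1,\rho_1)\in\mathbb A$ force that $\dot U\subseteq\mathrm{Fn}(\omega_1,2)$ covers $Y$, and choose $N_0$ with $Y,\dot U,(p_1,\rho_1)\in N_0$. We claim that $(p_1,\rho_1)$ forces that $\dot U\cap\mathrm{Fn}(\nu,2)$ covers $Y$; with Lemma 2.1 this gives (2), as $\omega_1$ is preserved by (1). Let $y\in Y$ and $(p,\rho)\le(p_1,\rho_1)$, and take $(\bar p,\bar\rho)$ from Claim R. Since $(p_1,\rho_1)\in N_0$, $(\bar p^0,\bar\rho^0)\le(p_1,\rho_1)$. The set $\mathcal V$ of all $u$ forced into $\dot U$ by some condition below $(\bar p^0,\bar\rho^0)$ is in $N_0$ and covers $Y$. As $Y$ is Lindelöf in $N'$, $\mathcal V$ has a countable subset covering $Y$, which can be taken in $N_0$ and is then a subset of $N_0$. So there are $u\in\mathcal V\cap N_0\subseteq\mathrm{Fn}(\nu,2)$ with $y\in[u]$, and $(p',\rho')\in\mathbb A\cap N_0$ below $(\bar p^0,\bar\rho^0)$ forcing $u\in\dot U$. It is compatible with $(\bar p,\bar\rho)\le(p,\rho)$. $\square$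

## 5. No new branches, and Cohen followed by $\sigma$-closed

Two more lemmas about forcing serve to show that the sets $X\cap W$ we build are in $O$. The first says that a forcing with ccc square adds no new $x\in2^{\omega_1}$ all of whose initial segments are old.

**Lemma 5.1.** Let $R\in W$, $R\times R$ ccc in $W$, $g$ $R$-generic over $W$, $x\in2^{\omega_1}\cap W[g]$, and $x{\restriction}\alpha\in W$ for all $\alpha<\omega_1$. Then $x\in W$.

*Proof.* Otherwise some $p\in R$ forces $\dot x\notin W$ and $\dot x{\restriction}\alpha\in W$ for all $\alpha$. For $i<\omega_1$ recursively let $\gamma_i=\sup_{j<i}(\alpha_j+1)<\omega_1$, choose $p_i\le p$ deciding $\dot x{\restriction}\gamma_i$, and $\alpha_i$ such that $p_i$ does not decide $\dot x(\alpha_i)$. Such $\alpha_i$ exists, or else $p_i\Vdash\dot x\in W$; and $\alpha_i\ge\gamma_i$. Choose $p_i^e\le p_i$ forcing $\dot x(\alpha_i)=e$, for $e<2$. Let $j<i$. As $\alpha_j<\gamma_i$, $p_i$ decides $\dot x(\alpha_j)$, say as $e$. Then $p_i^{1-e}\le p_i$ forces $\dot x(\alpha_j)=e$ while $p_j^{1-e}$ forces $\dot x(\alpha_j)=1-e$,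 so they are incompatible. Hence $(p_i^0,p_i^1)\perp(p_j^0,p_j^1)$, and we have an uncountable antichain in $R\times R$. $\square$

The second lemma makes the old part of the cube Lindelöf. The mechanism is compactness of $2^{\omega_1}$ in $W[g]$: finitely many basic sets cover it, and the Cohen real chooses among finitely many incompatible answers.

**Lemma 5.2.** In $W$ let $R$ be ccc, $\mathbb D=\mathrm{Fn}(\omega\times\omega,2)$, and $\dot K$ a $\mathbb D$-name forced by $1$ to be a $\sigma$-closed poset. Let $(g,c,h)$ be generic for $R\times(\mathbb D*\dot K)$ over $W$. Then in $W[g][c][h]$: whenever $U\subseteq\mathrm{Fn}(\omega_1^W,2)$ covers $2^{\omega_1^W}\cap W[g]$, there is $\alpha<\omega_1^W$ such that $U\cap\mathrm{Fn}(\alpha,2)$ covers $2^{\omega_1^W}\cap W[g]$.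

*Proof.* Write $\omega_1=\omega_1^W$. Let $(r_*,s_*,\dot k_*)$ force that $\dot U$ covers $2^{\omega_1}\cap W[\dot g]$. Names for elements of $K$ are $\mathbb D$-names in $W$, and "$\dot k'\le\dot k$" means that this is forced by $1_{\mathbb D}$.

**Step 1: finitely many answers.** We claim: *if $r\le r_*$, $s\le s_*$, $\dot k\le\dot k_*$, there are $r'\le r$ and finitely many $(u_j,s_j,\dot k^j)$, $j\le m$, with the $s_j\le s$ pairwise incompatible, $\dot k^j\le\dot k$, $(r',s_j,\dot k^j)\Vdash u_j\in\dot U$ and $\bigcup_j[u_j]=2^{\omega_1}$.*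

Let $g\ni r$ be $R$-generic over $W$. In $W[g]$ let $\mathcal V$ be the set of $u$ such that for some $r'\in g$, $s'\le s$, $\dot k'\le\dot k$ in $W$, $(r',s',\dot k')\Vdash u\in\dot U$. Then $\mathcal V$ covers $2^{\omega_1}\cap W[g]$: given $y$, take $(c,h)$ generic over $W[g]$ for $\mathbb D*\dot K$ containing $(s,\dot k)$. Some $u\subset y$ is in $U$, and this is forced by some $(r'',s'',\dot k'')\le(r,s,\dot k)$ in the generic. Replace $\dot k''$ by the name equal to $\dot k''$ if $s''\in c$ and to $\dot k$ otherwise. It is $\le\dot k$, and below $s''$ nothing has changed; so $u\in\mathcal V$. By compactness of $2^{\omega_1}$ in $W[g]$, finitely many $u_j\in\mathcal V$ cover it; being a statement about finitely many finite functions, $\bigcup_j[u_j]=2^{\omega_1}$ is absolute. Take $r'\in g$ below $r$ and below the $R$-parts of all witnesses, and extend the finitely many $s'_j$ to pairwise incompatible $s_j$, by giving them different values on enough fresh coordinates.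

**Step 2: a maximal antichain of answers for one $s$.** Given $s\le s_*$ and $\dot k\le\dot k_*$, build in $W$ an antichain of conditions $r_i$ below $r_*$ and descending names $\dot k_i$, with $\dot k_0=\dot k$ and lower bounds at limits. If $\{r_j:j<i\}$ is not maximal below $r_*$, choose $r\le r_*$ incompatible with all its members, apply Step 1 to $(r,s,\dot k_i)$, let $r_i=r'$, and let $\dot k_{i+1}$ be the name equal to $\dot k^j$ if $s_j\in c$, and to $\dot k_i$ if no $s_j\in c$. Since the $s_j$ are pairwise incompatible, this is well defined, $\dot k_{i+1}\le\dot k_i$, and $(r_i,s_j,\dot k_{i+1})\Vdash u_j\in\dot U$. As $R$ is ccc, the recursion stops at a countable stage, so all limits met have cofinality $\omega$. We get a maximal antichain below $r_*$ and a final name $\dot k'\le\dot k$ below all $\dot k_i$.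

**Step 3: all $s$ at once.** Here it matters that $\mathbb D=\{s_n:n<\omega\}$ is countable. Obtain $\dot k_*=\dot k_0\ge\dot k_1\ge\cdots$ (a new sequence) by applying Step 2 with $s=s_n$ at step $n$ if $s_n\le s_*$, doing nothing otherwise; call the antichains $A_n$. Let $\dot k_\omega$ be a lower bound, and let $\alpha<\omega_1$ bound the domains of the countably many $u$'s used. We claim that $(r_*,s_*,\dot k_\omega)$ forces that $\dot U\cap\mathrm{Fn}(\alpha,2)$ covers $2^{\omega_1}\cap W[\dot g]$. Let $\dot y$ be an $R$-name for a point of $2^{\omega_1}$ and $(r,s,\dot k)\le(r_*,s_*,\dot k_\omega)$. Let $s=s_n$, let $r_1\in A_n$ be compatible with $r$, and let $r_2\le r,r_1$ decide $\dot y$ on the finitely many coordinates of the $u_j$ attached to $r_1$ at step $n$. Since these $[u_j]$ cover $2^{\omega_1}$, $r_2\Vdash u_j\subset\dot y$ for some $j$. As $s_j\le s_n=s$, $s_j$ forces $\dot k\le\dot k_\omega$, and $\dot k_\omega$ is below the name used with $r_1$. So $(r_2,s_j,\dot k)\le(r,s,\dot k)$ forces $u_j\in\dot U\cap\mathrm{Fn}(\alpha,2)$.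

Such conditions $(r_*,s_*,\dot k_\omega)$ are dense below any condition forcing that $\dot U$ covers, so the lemma follows. $\square$

## 6. A Mitchell-type collapse and its factors

Let $\kappa$ be inaccessible in $V$. We make $\kappa$ into $\omega_2$. Collapsing with countable conditions alone is useless: such a collapse adds no reals and makes $(2^\omega)^V$ of size $\omega_1$, so CH holds and $O\equiv0$ by Example 1.5. The collapse is therefore interwoven with Cohen functions.

Ordinals serve as index sets, so $\mathbb C_\eta=\mathrm{Fn}(\eta\times\omega\times\omega,2)$; $p{\restriction}B$ is the restriction of $p$ to $B\times\omega\times\omega$. $\mathrm{Col}(\omega_1,\alpha)$ is the set of functions from countable ordinals to $\alpha$, ordered by $\supseteq$. For $\omega_1\le\alpha<\kappa$ let $\mathcal N_\alpha$ be a set of $\mathbb C_{\alpha+1}$-names for elements of $\mathrm{Col}(\omega_1,\alpha)^{V^{\mathbb C_{\alpha+1}}}$ containing an equivalent of every such name. By ccc, the length of the named function is bounded in $V$ below $\omega_1$, and countable nice names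 suffice; so we may take $|\mathcal N_\alpha|\le|\alpha|^\omega$.

**Definition 6.1.** $\mathbb M$ is the set of $(p,q)$ with $p\in\mathbb C_\kappa$ and $q$ a function with countable $\operatorname{dom}q\subseteq[\omega_1,\kappa)$ and $q(\alpha)\in\mathcal N_\alpha$. Put $(p',q')\le(p,q)$ iff $p'\supseteq p$, $\operatorname{dom}q'\supseteq\operatorname{dom}q$ and $p'{\restriction}(\alpha+1)\Vdash_{\mathbb C_{\alpha+1}}q'(\alpha)\supseteq q(\alpha)$ for $\alpha\in\operatorname{dom}q$. $\mathbb T$ is the set of all such $q$, with $q'\le q$ iff $\operatorname{dom}q'\supseteq\operatorname{dom}q$ and $\Vdash q'(\alpha)\supseteq q(\alpha)$ for $\alpha\in\operatorname{dom}q$. Further, $\mathbb M_\eta=\{(p,q)\in\mathbb M:p\in\mathbb C_\eta,\operatorname{dom}q\subseteq\eta\}$ and $\mathbb M_\eta^+=\{(p,q)\in\mathbb M:p\in\mathbb C_{\eta+1},\operatorname{dom}q\subseteq\eta\}$.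

For instance, $q(\omega_1)$ could name the function $\{(0,k)\}$ where $k=c_{\omega_1}(0)(0)$. A condition $p$ containing $((\omega_1,0,0),1)$ then knows that the collapse $h_{\omega_1}$ sends $0$ to $1$.

$\mathbb T$ is $\sigma$-closed: given a descending sequence, take names for the unions on the countable union of the domains. For $G$ $\mathbb M$-generic over $V$, let $\mathbf c=\{p:(p,q)\in G\}$ be its Cohen part, $\mathbf c{\restriction}B=\mathbf c\cap\mathbb C_B$, and $G_\eta=G\cap\mathbb M_\eta$.

**Lemma 6.2.** The identity $\mathbb C_\kappa\times\mathbb T\to\mathbb M$ is a projection. So $V[G]\subseteq V[H][\mathbf c]$ for some $\mathbf c\times H$ generic for $\mathbb C_\kappa\times\mathbb T$. Every $\omega$-sequence of elements of $V$ in $V[H][\mathbf c]$ is in $V[\mathbf c]$. Hence $\omega_1$ is preserved in $V[H][\mathbf c]$ and in $V[G]$, and countable sets of ordinals in $V[G]$ are covered by countable sets of $V$. Similarly, $\omega$-sequences of elements of $V$ in an $\mathbb M^+_\eta$-generic extension lie in the extension of $V$ by its $\mathbb C_{\eta+1}$-part.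

*Proof.* The identity preserves order. If $(p',q')\le_{\mathbb M}(p,q)$, let $q''(\alpha)$, for $\alpha\in\operatorname{dom}q$, be the name equal to $q'(\alpha)$ if $p'{\restriction}(\alpha+1)$ is in the generic and to $q(\alpha)$ otherwise; let $q''(\alpha)=q'(\alpha)$ for $\alpha\in\operatorname{dom}q'\setminus\operatorname{dom}q$. Then $\Vdash q''(\alpha)\supseteq q(\alpha)$ for $\alpha\in\operatorname{dom}q$, so $(p',q'')\le(p,q)$ in $\mathbb C_\kappa\times\mathbb T$; and $p'{\restriction}(\alpha+1)\Vdash q''(\alpha)=q'(\alpha)$, so $(p',q'')\le_{\mathbb M}(p',q')$. This is the projection property. Force with the quotient over $V[G]$; the Cohen part of the generic is contained in $\mathbf c$, and both are generic filters, so they agree.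

$\mathbb C_\kappa$ is ccc in $V[H]$, so an $\omega$-sequence of elements of $V$ in $V[H][\mathbf c]$ has a $\mathbb C_\kappa$-name in $V[H]$ that is a countable object over $V$. As $\mathbb T$ is $\sigma$-closed, this name is in $V$. So the sequence is in $V[\mathbf c]$, a ccc extension of $V$. The consequences follow. For $\mathbb M^+_\eta$ the same proof works with $\mathbb C_{\eta+1}\times\{q\in\mathbb T:\operatorname{dom}q\subseteq\eta\}$. $\square$

**Lemma 6.3.** (i) For $\kappa'\le\kappa$ inaccessible, $\mathbb M_{\kappa'}$ is $\kappa'$-cc (with $\mathbb M_\kappa=\mathbb M$). (ii) $G_\eta$ is $\mathbb M_\eta$-generic over $V$, $G\cap\mathbb M_\eta^+$ is $\mathbb M^+_\eta$-generic, and for $\eta\in[\omega_1,\kappa)$ the function $c_\eta$ is $\mathbb C_{\{\eta\}}$-generic over $V[G_\eta]$. (iii) For $\omega_1\le\alpha<\kappa$, $h_\alpha=\bigcup\{q(\alpha)^{\mathbf c}:(p,q)\in G,\alpha\in\operatorname{dom}q\}$ maps $\omega_1$ onto $\alpha$, and $h_\alpha\in V[G_{\alpha+1}]$. So $\kappa=\omega_2$ in $V[G]$.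

*Proof.* (i) Given $\kappa'$ conditions, assign to each the countable set consisting of $\operatorname{dom}q$ and the ordinals occurring in $\operatorname{dom}p$. As $\lambda^\omega<\kappa'$ for $\lambda<\kappa'$, $\kappa'$ many of these sets form a $\Delta$-system. The root is bounded in $\kappa'$, so there are fewer than $\kappa'$ possibilities for the values on it; two conditions agree on the root, and their union is a common extension.

(ii) Restriction $(p,q)\mapsto(p{\restriction}\eta,q{\restriction}\eta)$ is a projection $\mathbb M\to\mathbb M_\eta$: an extension $(p',q')\in\mathbb M_\eta$ of $(p{\restriction}\eta,q{\restriction}\eta)$ is the restriction of $(p'\cup p{\restriction}[\eta,\kappa),q'\cup q{\restriction}[\eta,\kappa))$. This is below $(p,q)$: for $\alpha<\eta$ only $p'{\restriction}(\alpha+1)$ matters, and for $\alpha\ge\eta$ the name $q(\alpha)$ is unchanged. The projection is the identity on $\mathbb M_\eta$, so it generates $G_\eta$. Likewise for $\mathbb M_\eta^+$, with $(p,q)\mapsto(p{\restriction}(\eta+1),q{\restriction}\eta)$. For $\alpha<\eta$ the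 order at $\alpha$ uses only $p{\restriction}(\alpha+1)$, so $\mathbb M^+_\eta\cong\mathbb M_\eta\times\mathbb C_{\{\eta\}}$, and the product lemma gives the last claim.

(iii) Two conditions in $G$ have a common extension in $G$, so their $q(\alpha)^{\mathbf c}$ are compatible and $h_\alpha$ is a function. By density (lengthen the function named by $q(\alpha)$ and put a prescribed value at its end) it is defined on all of $\omega_1$ and onto $\alpha$. Only $G_{\alpha+1}$ is needed. $\kappa$ remains a cardinal by (i), and $\omega_1$ is preserved by Lemma 6.2. $\square$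

Fix $\eta$. The next lemma writes $V[G]$, up to a harmless extension, as $V[G_\eta]$ followed by one Cohen function, a $\sigma$-closed forcing and more Cohen functions. This brings Lemma 5.2 into play.

**Lemma 6.4 (factoring).** Let $\omega_1\le\eta<\kappa$ and $N=V[G\cap\mathbb M^+_\eta]=V[G_\eta][c_\eta]$. In $N$ there is a $\sigma$-closed poset $K$ such that, for any forcing $\mathcal Q\in V[G]$ and any $\mathcal Q$-generic $g$ over $V[G]$, some extension of $V[G][g]$ contains an $h$ for which, with $\mathbf c'=\mathbf c{\restriction}(\eta,\kappa)$: $\mathbf c'\times h$ is $\mathbb C_{(\eta,\kappa)}\times K$-generic over $N$; $V[G]\subseteq N[h][\mathbf c']=V[G][h]$; and $g$ is $\mathcal Q$-generic over $N[h][\mathbf c']$.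

*Proof.* **Step 1: the tail forcing.** Let $\mathbb T_{\ge\eta}=\{q\in\mathbb T:\operatorname{dom}q\subseteq[\eta,\kappa)\}\in V$ and $V_\eta=V[\mathbf c{\restriction}(\eta+1)]$. In $N$ let $\mathbb M^*$ be the set $\mathbb C_{(\eta,\kappa)}\times\mathbb T_{\ge\eta}$, with $(p',q')\le^*(p,q)$ iff $p'\supseteq p$, $\operatorname{dom}q'\supseteq\operatorname{dom}q$, and for $\alpha\in\operatorname{dom}q$
$$V_\eta\models p'{\restriction}(\eta,\alpha]\Vdash_{\mathbb C_{(\eta,\alpha]}}q'(\alpha)\supseteq q(\alpha),$$
the names being partially evaluated by $\mathbf c{\restriction}(\eta+1)$. Let $K$ be $\mathbb T_{\ge\eta}$ with $q'\le_Kq$ iff $(\emptyset,q')\le^*(\emptyset,q)$.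

**Step 2: $\mathbb M$ is a dense subset of $\mathbb M^+_\eta*\dot{\mathbb M}^*$.** The map is
$$(p,q)\mapsto\big((p{\restriction}(\eta+1),q{\restriction}\eta),\,(p{\restriction}(\eta,\kappa),q{\restriction}[\eta,\kappa))\big).$$
Its image consists of all conditions whose second coordinate is a decided element of $\mathbb C_{(\eta,\kappa)}\times\mathbb T_{\ge\eta}\in V$, so it is dense. The map preserves $\le$: if $p'{\restriction}(\alpha+1)\Vdash q'(\alpha)\supseteq q(\alpha)$ with $\alpha\ge\eta$, then $p'{\restriction}(\eta+1)$ forces that $p'{\restriction}(\eta,\alpha]$ forces this. Conversely, suppose the image of $(p',q')$ is below that of $(p,q)$, but for some $\alpha\ge\eta$ in $\operatorname{dom}q$ some $s\le p'{\restriction}(\alpha+1)$ in $\mathbb C_{\alpha+1}$ forces $q'(\alpha)\not\supseteq q(\alpha)$. Then $(s{\restriction}(\eta+1),q'{\restriction}\eta)\le(p'{\restriction}(\eta+1),q'{\restriction}\eta)$ forces that $p'{\restriction}(\eta,\alpha]$, having the extension $s{\restriction}(\eta,\alpha]$, does not force $q'(\alpha)\supseteq q(\alpha)$, a contradiction.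 So $V[G]=N[G^*]$ with $G^*$ $\mathbb M^*$-generic over $N$ and with Cohen part $\mathbf c'$.

**Step 3: $K$ is $\sigma$-closed in $N$.** Let $\langle q_n\rangle\in N$ be $\le_K$-descending. It is an $\omega$-sequence of elements of $V$, so by Lemma 6.2 it is in $V_\eta$, and has a $\mathbb C_{\eta+1}$-name $\dot\sigma\in V$ forced to be an $\omega$-sequence in $\mathbb T_{\ge\eta}$. By ccc each $\dot\sigma(n)$ has countably many possible values, so some countable $d\in V$, $d\subseteq[\eta,\kappa)$, is forced to contain all their domains. For $\alpha\in d$ let $q(\alpha)\in\mathcal N_\alpha$ name the union of the values of the names $\dot\sigma(n)(\alpha)$, over $n$ with $\alpha\in\operatorname{dom}\dot\sigma(n)$, if these values form an increasing chain, and $\emptyset$ otherwise; as $\alpha\ge\eta$ this is a $\mathbb C_{\alpha+1}$-name. Then $q\in\mathbb T_{\ge\eta}$. If $\alpha\in\operatorname{dom}q_n$, the chain condition in this definition is forced over $V_\eta$ because $\langle q_n\rangle$ is $\le_K$-descending, so $q(\alpha)\supseteq q_n(\alpha)$ is forced. Hence $q\le_Kq_n$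 for all $n$.

**Step 4: the identity $\mathbb C_{(\eta,\kappa)}\times K\to\mathbb M^*$ is a projection.** It preserves order. If $(p',q')\le^*(p,q)$, let $q''(\alpha)$, for $\alpha\in\operatorname{dom}q$, name $q'(\alpha)$ if $p'{\restriction}(\eta,\alpha]$ is in the generic and $q'(\alpha)\supseteq q(\alpha)$, and $q(\alpha)$ otherwise; let $q''=q'$ elsewhere on $\operatorname{dom}q'$. Then $q''\in\mathbb T_{\ge\eta}$ and $q''\le_Kq$. Since $V_\eta\models p'{\restriction}(\eta,\alpha]\Vdash q'(\alpha)\supseteq q(\alpha)$, we get $p'{\restriction}(\eta,\alpha]\Vdash q''(\alpha)=q'(\alpha)$, so $(p',q'')\le^*(p',q')$.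

**Step 5: conclusion.** Force over $V[G][g]$ with the quotient $(\mathbb C_{(\eta,\kappa)}\times K)/G^*\in V[G]$. The generic is some $\mathbf c'\times h$, generic over $N$ for $\mathbb C_{(\eta,\kappa)}\times K$, and $N[h][\mathbf c']=V[G][h]$ because the projection recovers $G^*$. By the product lemma, $g$ is generic over $V[G][h]$. $\square$

Step 3 applies to every $\mathbb M^+_\eta$-generic filter. So in $W=V[G_\eta]$ the poset $K$ has a $\mathbb C_{\{\eta\}}$-name forced by $1$ to be $\sigma$-closed, and $\mathbb C_{\{\eta\}}\cong\mathrm{Fn}(\omega\times\omega,2)$, as Lemma 5.2 requires.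

## 7. One iteration with two choices of Cohen indices

Both models arise by forcing over $V[G]$ with an FS product of posets $Q(w^i,z^i)$. They differ only in the index set $I$ and in which $c_\alpha$ supply the promises $w^i$. Let $\lambda=\omega_1\cdot\omega_1$ (ordinal product). In $V[G]$ let $I\in V$, $I\subseteq[\omega_1,\kappa)$, and for $i\in I$ let $\nu^i:\omega_1\to\mathrm{Ord}$ be as follows.

**Model A** ($\kappa$ inaccessible). $I=[\lambda,\kappa)$, and by recursion on $i$
$$\nu^i_\beta=\sup\{\nu^{h_i(\zeta)}_\beta+1:\zeta<\beta,\ h_i(\zeta)\in I\}<\omega_1 .$$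
If $i'<i$ are in $I$, then $i'=h_i(\zeta)$ for some $\zeta$, so $\nu^{i'}_\beta<\nu^i_\beta$ for all $\beta>\zeta$.

**Model B** ($\kappa$ Mahlo). $I=S=\{i<\kappa:i>\omega_1\text{ inaccessible in }V\}$, which is stationary in $V$, and $\nu^i_\beta=\sup\{h_i(\zeta):\zeta<\beta\}$. The countable set $\{h_i(\zeta):\zeta<\beta\}$ is covered by a countable set of $V$, and $i$ is regular uncountable in $V$, so $\nu^i_\beta<i$. As $h_i$ is onto $i$, $\nu^i$ is nondecreasing and cofinal in $i$.

Put $\alpha^i_\beta=\omega_1\nu^i_\beta+\beta$, so $e(\alpha^i_\beta)=\beta$; $w^i_\beta=c_{\alpha^i_\beta}\circ t_\beta$; $z^i=c_i(0)$; $Q^i=Q(w^i,z^i)$. We record: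

* In Model A, $\alpha^i_\beta<\lambda\le i$. In Model B, $\alpha^i_\beta<i$, and for each $\eta<i$, $\alpha^i_\beta>\eta$ for all but countably many $\beta$.
* In both models, for $i\ne i'$, $\alpha^i_\beta\ne\alpha^{i'}_\beta$ for all but countably many $\beta$. In Model A the $\nu$'s eventually differ; in Model B, for $i'<i$, eventually $\alpha^i_\beta>i'>\alpha^{i'}_\beta$.
* $w^i,z^i\in V[G_{i+1}]$.

So Model A takes all promises from the same $\omega_1$ many Cohen functions, and Model B takes the promises for $i$ from indices converging to $i$.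

Let $\mathcal Q=\prod^{FS}_{i\in I}Q^i$, $\mathcal Q_\eta=\prod^{FS}_{i\in I\cap\eta}Q^i\in V[G_\eta]$, $\mathcal Q^\eta=\prod^{FS}_{i\in I\setminus\eta}Q^i$. Conditions are finite objects of $V$. Let $g$ be $\mathcal Q$-generic over $V[G]$, $g_\eta=g\cap\mathcal Q_\eta$, $g^\eta=g\cap\mathcal Q^\eta$, and
$$Y_\eta=X\cap V[G_\eta][g_\eta].$$

**Lemma 7.1.** In $V[G]$, $\mathcal Q$ and $\mathcal Q_\eta\times\mathcal Q^\eta\times\mathcal Q^\eta$ are ccc; $\mathcal Q_\eta$ is ccc in $V[G_\eta]$. Consequently $\omega_1$ is preserved, $\mathbb M*\dot{\mathcal Q}$ is $\kappa$-cc, and $\kappa=\omega_2$ in $V[G][g]$.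

*Proof.* Let $V[G]\subseteq V[H][\mathbf c]$ as in Lemma 6.2. The sequences of the $w^i_\beta,z^i,\alpha^i_\beta$ are in $V[H][\mathbf c]$; choose $\mathbb C_\kappa$-names for them in $V[H]$, and $p^*\in\mathbf c$ forcing the hypotheses of Lemma 4.1. Apply Lemma 4.1(1) with $N'=V[H]$, $A=\kappa$, and $\pi:J\to I$ taking each value once, or taking values $i<\eta$ once and values $i\ge\eta$ twice. The posets, being sets of finite objects with absolute requirements, are the same in $V[G]$ and $V[H][\mathbf c]$, and $\omega_1$ is the same. So ccc passes down to $V[G]$, and for the factor $\mathcal Q_\eta$ of $\mathcal Q$ further down to $V[G_\eta]$. As $G$ was arbitrary, $\mathbb M$ forces $\dot{\mathcal Q}$ to be ccc; the rest follows from Lemma 6.3. $\square$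

**Lemma 7.2.** In $V[G][g]$: $X=\bigcup_{\eta<\kappa}Y_\eta$, an increasing union; $|Y_\eta|=\omega_1$ for $\omega_1\le\eta<\kappa$; hence $2^{\omega_1}=\omega_2$, and every $Z\in[X]^{\omega_1}$ is contained in some $Y_\eta$. If $\omega_1<\eta<\kappa$ and $\eta$ is inaccessible in $V$, then $Y_\eta=\bigcup_{\eta'<\eta}Y_{\eta'}$.

*Proof.* Let $x\in X$. In $V[G]$, $x$ has a nice $\mathcal Q$-name: for each $\xi<\omega_1$ a countable maximal antichain of conditions deciding $\dot x(\xi)$, with the decided values. Only $\omega_1$ conditions occur, so all are in $\mathcal Q_\eta$ for some $\eta<\kappa$. The name is coded by an $\omega_1$-sequence $\tau$ of elements of $V$. Each entry of $\tau$ is decided by a maximal antichain of $\mathbb M$ of size $<\kappa$; the union of these $\omega_1$ antichains has size $<\kappa$, and conditions have countable support, so for some $\eta'<\kappa$ all are in $\mathbb M_{\eta'}$ and $\tau\in V[G_{\eta'}]$. Hence $x\in Y_{\max(\eta,\eta')}$. For $\eta$ inaccessible in $V$ and $x\in Y_\eta$, repeat the argument with $\mathbb M_\eta$ and $\mathcal Q_\eta$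 in place of $\mathbb M$ and $\mathcal Q$: $\mathbb M_\eta$ is $\eta$-cc, so $\eta$ is regular $>\omega_1$ in $V[G_\eta]$, and $\mathcal Q_\eta$ is ccc there.

$\mathbb M_\eta*\dot{\mathcal Q}_\eta$ has a dense subset of size $<\kappa$ and $\kappa$ is inaccessible, so $(2^{\omega_1})^{V[G_\eta][g_\eta]}<\kappa$ and $|Y_\eta|=\omega_1$ in $V[G][g]$. So $|X|\le\omega_2$, and since $\kappa=\omega_2$ is regular, $\omega_1$ points lie in one $Y_\eta$. $\square$

**The set-up (7.3).** Fix $\eta\in[\omega_1,\kappa)$, let $W=V[G_\eta]$, $N=W[c_\eta]$, and take $K,h,\mathbf c'$ from Lemma 6.4 for $\mathcal Q$ and $g$. Let $N'=N[h][g_\eta]$. Since $g$ is generic over $N[h][\mathbf c']$ for $\mathcal Q\cong\mathcal Q_\eta\times\mathcal Q^\eta$, the product lemma gives: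

* $(g_\eta,c_\eta,h)$ is generic over $W$ for $\mathcal Q_\eta\times(\mathbb C_{\{\eta\}}*\dot K)$;
* $\mathbf c'$ is $\mathbb C_{(\eta,\kappa)}$-generic over $N'$ (as $\mathbf c'\times g_\eta$ is generic over $N[h]$);
* $g^\eta$ is $\mathcal Q^\eta$-generic over $N'[\mathbf c']$;
* $V[G][g]\subseteq N'[\mathbf c'][g^\eta]$.

Moreover $\omega_1$ is preserved in $N'$. Indeed, $\mathcal Q_\eta$ is ccc in $W$. It is ccc in $W[c_\eta]$, because an uncountable antichain there would give one in $W$, uncountably many of its members being decided by one of the countably many conditions. It is ccc in $W[c_\eta][h]$, because along a descending $\omega_1$-sequence in $K$ (lower bounds exist at countable limits) one can decide $\omega_1$ members of a would-be antichain. And $W[c_\eta][h]$ has the same $\omega_1$. By Lemma 5.2 with $R=\mathcal Q_\eta$, together with Lemma 2.1: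
$$Y_\eta=X\cap W[g_\eta]\ \text{ is Lindelöf in }N'.\tag{3}$$

**Lemma 7.4.** In both models, $Y_\eta\in O$ in $V[G][g]$ for all $\eta\in[\omega_1,\kappa)$.

*Proof.* Let $x\in X\cap V[G][g]$ with $x{\restriction}\alpha\in V[G_\eta][g_\eta]$ for all $\alpha<\omega_1$. By Lemma 7.1, $\mathcal Q^\eta\times\mathcal Q^\eta$ is ccc in $V[G][g_\eta]$, so $x\in V[G][g_\eta]$ by Lemma 5.1. Now $V[G][g_\eta]\subseteq N'[\mathbf c']$, and $\mathbb C_{(\eta,\kappa)}\times\mathbb C_{(\eta,\kappa)}$ is ccc in $N'$; so $x\in N'$, again by Lemma 5.1. By (3) and Lemma 2.2(ii), $x\in V[G_\eta][g_\eta]$. As $|Y_\eta|=\omega_1$, Lemma 2.2(i) gives $Y_\eta\in O$. $\square$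

**Lemma 7.5.** Let $i\in I$, and in $V[G][g]$ let $Y\in[X]^{\omega_1}$, $Y\subseteq V[G_i][g_i]$, contain all finite modifications of all $w^i_\beta$, $\beta<\omega_1$. Then $Y\notin L$.

*Proof.* We check the hypotheses of Lemma 3.2. Let $g^{(i)}\subseteq Q^i$ be the $i$-th coordinate of $g$. It is generic over $V_1=V[G][\langle g^{(i')}:i'\ne i\rangle]$, and $V_1[g^{(i)}]=V[G][g]$. Let $V_0=V[G_i][g_i]\subseteq V_1$. By Lemma 6.3, $c_i$ is Cohen over $V[G_i]$; and $g_i$ is generic over $V[G]\supseteq V[G_i][c_i]$ for $\mathcal Q_i\in V[G_i]$. So $c_i$ is Cohen over $V[G_i][g_i]$, and $z^i=c_i(0)\notin V_0$. All these models have the same $\omega_1$. $\square$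

## 8. Proof of Theorem A: one supply of $\omega_1$ Cohen functions

Work in $V[G][g]$ for Model A. By Lemmas 7.2 and 7.4, $O$ is cofinal, hence stationary by Lemma 1.3.

Let $Z=X\cap V[\mathbf c{\restriction}\lambda]$. Since $(2^{\omega_1})^{V[\mathbf c{\restriction}\lambda]}<\kappa$, $|Z|=\omega_1$. Let $Y\supseteq Z$, $Y\in[X]^{\omega_1}$. By Lemma 7.2, $Y\subseteq V[G_i][g_i]$ for some $i\in I=[\lambda,\kappa)$. A finite modification of $w^i_\beta$ is determined by the single function $c_{\alpha^i_\beta}$, by $t_\beta$ and by finitely many eventually zero sequences; as $\alpha^i_\beta<\lambda$, it is in $V[\mathbf c{\restriction}\lambda]$, hence in $Z\subseteq Y$. By Lemma 7.5, $Y\notin L$. So the club $\{Y:Y\supseteq Z\}$ misses $L$, and $0\equiv L<O$. $\square$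

Here the heuristic of Section 1 is right: $Z$ is an obstruction of size $\omega_1$ which every larger set inherits.

## 9. Proof of Theorem B: Cohen indices converging to $i$

Work in $V[G][g]$ for Model B. Lemma 7.2 gives $2^{\omega_1}=\omega_2$.

**Step 1: $L$ is stationary.** We show that $Y_\eta\in L$ for $\eta\in[\omega_1,\kappa)\setminus S$. In the set-up 7.3, $Y_\eta$ is Lindelöf in $N'$. Apply Lemma 4.1 with this $N'$, $A=(\eta,\kappa)$, and both index sets equal to $S\setminus\eta$ with $\pi$ the identity, so that the product is $\mathcal Q^\eta$. The sequences $w^i,z^i,\alpha^i$ ($i\in S\setminus\eta$) are in $V[G]\subseteq N'[\mathbf c']$. As $\eta\notin S$, every such $i$ satisfies $i>\eta$; therefore $\alpha^i_\beta\in(\eta,\kappa)$ for all but countably many $\beta$. So the hypotheses of Lemma 4.1 hold in $N'[\mathbf c']$, and for suitable names in $N'$ they are forced by some $p^*\in\mathbf c'$. Hence $\mathcal Q^\eta$ is ccc in $N'[\mathbf c']$, and $Y_\eta$ is Lindelöf in $N'[\mathbf c'][g^\eta]\supseteq V[G][g]$, which has the same $\omega_1$. By Lemma 2.1,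 $Y_\eta$ is Lindelöf in $V[G][g]$. Since $\kappa\setminus S$ is unbounded, Lemma 7.2 shows that $L$ is cofinal, hence stationary by Lemma 1.3.

(For $\eta=i\in S$ the argument breaks down at $A=(\eta,\kappa)$: all $\alpha^i_\beta$ are below $\eta$. In Model A it breaks down for every $\eta\ge\lambda$.)

**Step 2: $O\setminus L$ is stationary.** Let $i\in S$. Then $Y_i\in O$ by Lemma 7.4. Since $\alpha^i_\beta<i$, the finite modifications of $w^i_\beta$ are in $V[G_i]$, hence in $Y_i$; so $Y_i\notin L$ by Lemma 7.5. Let $\mathcal C\subseteq[X]^{\omega_1}$ be club. By Lemma 1.6 with $F_\xi=Y_\xi$ there is a club $E\subseteq\omega_2=\kappa$ with $\bigcup_{\omega_1\le\xi<\delta}Y_\xi\in\mathcal C$ for $\delta\in E$. Since $\mathbb M*\dot{\mathcal Q}$ is $\kappa$-cc, $S$ is stationary in $V[G][g]$; pick $i\in S\cap E$. As $i$ is inaccessible in $V$, Lemma 7.2 gives $Y_i=\bigcup_{\xi<i}Y_\xi$, which belongs to $\mathcal C$. So $Y_i\in\mathcal C\cap(O\setminus L)$.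

Since $L\subseteq O$, we have $0<L<O$. $\square$

Theorems A and B together show that $L<O$ decides neither $0<L$ nor $0\equiv L$.

## 10. Inaccessible and Mahlo cardinals in $\mathbf L$: proof of Theorem C

**Part (1).** The plan is to repeat Example 1.5 inside a model $\mathbf L[A]$ that computes $\omega_1$ and $\omega_2$ correctly. Suppose $\omega_2$ is not inaccessible in $\mathbf L$. It is regular and uncountable there and GCH holds in $\mathbf L$, so $\omega_2=(\mu^+)^{\mathbf L}$ with $\omega_1\le\mu<\omega_2$. Choose $A\subseteq\omega_1$ coding bijections of $\omega$ with all infinite countable ordinals and a well-order of $\omega_1$ of type $\mu$. Then $\omega_1^{\mathbf L[A]}=\omega_1$, and $\omega_2^{\mathbf L[A]}=\omega_2$ because every ordinal below $\omega_2$ has size at most $\mu$ in $\mathbf L$. By the textbook theorem that GCH holds in $\mathbf L[A]$ for $A\subseteq\omega_1$, the set $Z=\{t^\frown0:t\in2^{<\omega_1}\cap\mathbf L[A]\}$ has size $\omega_1$, while $|2^{\omega_1}\cap\mathbf L[A]|=\omega_2$. If $Z\subseteq Y\in O$, then every $x\in2^{\omega_1}\cap\mathbf L[A]$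 is the limit of $((x{\restriction}\alpha)^\frown0)_{\alpha<\omega_1}$, so $x\in Y$ and $|Y|\ge\omega_2$, a contradiction. So the club $\{Y:Y\supseteq Z\}$ misses $O$, that is, $0\equiv O$.

**Part (2).** Let $2^{\omega_1}=\omega_2$ and $0<L<O$. Since $L\subseteq O$, also $0<O$, so $\omega_2$ is inaccessible in $\mathbf L$ by (1). We find stationarily many $\delta<\omega_2$ that are regular in $\mathbf L$.

**Step 1: stationarily many $\delta$ of cofinality $\omega_1$.** Let $X=\{x_\nu:\nu<\omega_2\}$ injectively and $X_\delta=\{x_\nu:\nu<\delta\}$. As $O\setminus L$ is stationary, Lemma 1.7(i) shows that $\Delta=\{\delta:X_\delta\in O\setminus L\}$ is stationary. As $L$ is stationary, Lemma 1.7(ii) shows that all $\delta\in\Delta$ outside a nonstationary set have cofinality $\omega_1$.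

**Step 2: elementary submodels.** Let $\langle\mathcal H_\delta:\delta<\omega_2\rangle$ be a continuous increasing chain of elementary submodels of $H(\omega_3)$ of size $\omega_1$, each containing $\omega_1$ as a subset and $\langle x_\nu:\nu<\omega_2\rangle$ as an element. For club many $\delta$, $\mathcal H_\delta\cap\omega_2=\delta$, and then $\mathcal H_\delta\cap X=X_\delta$. Let $\delta\in\Delta$ be such, with $\mathrm{cf}\,\delta=\omega_1$.

**Step 3: $\delta$ is regular in $\mathbf L$.** Otherwise let $E\in\mathbf L$, $E:\mu\to\delta$ be increasing and cofinal, $\mu<\delta$ a limit ordinal. Then $\mathrm{cf}\,\mu=\omega_1$, and as $\mu\in\mathcal H_\delta$ there is an increasing cofinal $e_0:\omega_1\to\mu$ in $\mathcal H_\delta$.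

Initial parts of $E$ are in $\mathcal H_\delta$: for $\nu<\mu$, $E{\restriction}\nu$ is a constructible subset of $\nu\times\varepsilon$ for some $\varepsilon<\delta$, since $E$ is increasing. As $\omega_2$ is inaccessible in $\mathbf L$, the set $\mathcal P(\nu\times\varepsilon)^{\mathbf L}$ has size $\le\omega_1$. It is in $\mathcal H_\delta$, and $\omega_1\subseteq\mathcal H_\delta$, so it is a subset of $\mathcal H_\delta$. Hence $E{\restriction}\nu\in\mathcal H_\delta$.

Let $e=E\circ e_0:\omega_1\to\delta$, which is cofinal. For $\alpha<\omega_1$, $e{\restriction}\alpha=(E{\restriction}e_0(\alpha))\circ(e_0{\restriction}\alpha)\in\mathcal H_\delta$. Let $x\in2^{\omega_1}$ code $\langle x_{e(\zeta)}:\zeta<\omega_1\rangle$ through a bijection $\omega_1\times\omega_1\to\omega_1$ in $\mathcal H_\delta$. Each $x{\restriction}\alpha$, $\alpha<\omega_1$, is computed in $\mathcal H_\delta$ from some $e{\restriction}\alpha'$, $\alpha'<\omega_1$; so $(x{\restriction}\alpha)^\frown0\in\mathcal H_\delta\cap X=X_\delta$. These points converge to $x$, and $X_\delta\in O$, so $x\in X_\delta\subseteq\mathcal H_\delta$.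 Now decode: $e(\zeta)$ is the unique $\varepsilon$ for which $x_\varepsilon$ is the $\zeta$-th coded sequence, so $e\in\mathcal H_\delta$. Hence $\delta=\sup\operatorname{ran}e\in\mathcal H_\delta\cap\omega_2=\delta$, a contradiction.

**Step 4: conclusion.** So $\{\delta<\omega_2:\delta\text{ regular in }\mathbf L\}$ is stationary in $V$. It is stationary in $\mathbf L$, since a club of $\mathbf L$ is a club of $V$. As $\omega_2$ is inaccessible in $\mathbf L$, it is Mahlo in $\mathbf L$.

For the equiconsistencies: if $0\equiv L<O$, then $0<O$, and (1) gives an inaccessible in $\mathbf L$; the converse is Theorem A. Part (2) and Theorem B give the other equiconsistency. $\square$
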